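# Self-maps of complex Grassmannians and maps of a finite set of roots of unity

## 1. Four small Grassmannians by hand

Take the complex projective line $\mathbb{C}P^1=S^2$. The antipodal map has no fixed point. Now take $\mathbb{C}P^2$ and any continuous $f:\mathbb{C}P^2\to\mathbb{C}P^2$. The ring $H^*(\mathbb{C}P^2;\mathbb Z)=\mathbb Z[x]/(x^3)$ has its generator $x$ in $H^2$, so $f^*x=mx$ for an integer $m$, and then $f^*x^2=m^2x^2$. The Lefschetz number, the alternating sum of the traces of $f^*$ on rational cohomology, is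
$$L(f)=1+m+m^2=\left(m+\tfrac12\right)^2+\tfrac34>0 .$$
By the Lefschetz fixed point theorem ($L(f)\ne 0$ implies that $f$ has a fixed point, for self-maps of compact manifolds), $f$ has a fixed point. The same computation on $\mathbb{C}P^n$ gives $L(f)=1+m+\dots+m^n$. For an integer $m\neq 1$ this is $(m^{n+1}-1)/(m-1)$, which vanishes only if $m=-1$ and $n$ is odd. So $n$ even forces a fixed point.

Next, let $G_{k,n}$ be the manifold of $k$-dimensional linear subspaces of $\mathbb C^{n+k}$, so that $G_{1,n}=\mathbb CP^n$. We try $G_{2,3}$, where the cohomology ring has two generators. With degrees halved ($H^{2d}$ is called degree $d$), we have $H^*(G_{2,3};\mathbb C)=\mathbb C[e_1,e_2]/(h_4,h_5)$ with $\deg e_i=i$ and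
$$h_4=e_1^4-3e_1^2e_2+e_2^2,\qquad h_5=e_1^5-4e_1^3e_2+3e_1e_2^2 .$$
(The general description is recalled in Section 4.) Write $y=e_1^2$, $z=e_2$. A graded endomorphism $\varphi$ has $\varphi(e_1)=me_1$ and $\varphi(e_2)=z'$ with $z'=\alpha z+\beta y$. It must send $h_4$ and $h_5$ into the ideal $I=(h_4,h_5)$. In degree $4$ the ideal is $\mathbb C\cdot h_4$, where $h_4=y^2-3yz+z^2$. In degree $5$ it is $e_1$ times the span of $y^2-3yz+z^2$ and $y^2-4yz+3z^2$. Subtracting these two quadratics, we find that modulo this span $yz\equiv 2z^2$ and then $y^2\equiv5z^2$. The span has dimension $2$ in a $3$-dimensional space, so $z^2\not\equiv0$.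

If $m=0$: $\varphi(h_4)=(\alpha z+\beta y)^2$ must be a multiple of $y^2-3yz+z^2$. That form has discriminant $5\ne0$, so no nonzero multiple of it is the square of a linear form. So $\alpha=\beta=0$.

If $m\neq 0$: compose with a rescaling (multiply degree $d$ by $m^{-d}$) to reach $m=1$. Then
$$\varphi(h_4)=(1-3\beta+\beta^2)y^2+(2\alpha\beta-3\alpha)yz+\alpha^2z^2$$
must equal $\alpha^2(y^2-3yz+z^2)$. If $\alpha=0$, then $\beta^2=3\beta-1$. If $\alpha\ne0$, then $\beta=\frac32(1-\alpha)$, and $1-3\beta+\beta^2=\alpha^2$ becomes $5\alpha^2=5$. The candidates are therefore $\alpha=0$ with $\beta^2=3\beta-1$, or $(\alpha,\beta)=(1,0)$, or $(-1,3)$. Test them on $h_5=e_1(y^2-4yz+3z^2)$: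

- $\alpha=0$: $\varphi(h_5)=e_1(1-4\beta+3\beta^2)y^2=e_1(5\beta-2)y^2$ must lie in $I$, and $y^2\equiv 5z^2\not\equiv 0$. So $\beta=\frac25$. But $\beta^2-3\beta+1=-\frac1{25}\ne0$ there, so this is impossible.
- $(-1,3)$: $\varphi(h_5)/e_1=y^2-4y(3y-z)+3(3y-z)^2=16y^2-14yz+3z^2\equiv(80-28+3)z^2=55z^2\not\equiv0$. This is impossible too.
- $(1,0)$ is the identity.

So every graded endomorphism of $H^*(G_{2,3};\mathbb C)$ multiplies degree $d$ by $m^d$ for some $m$. The dimensions in degrees $0,\dots,6$ are $1,1,2,2,2,1,1$, so for a continuous self-map, where $m$ is an integer,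
$$L(f)=1+m+2m^2+2m^3+2m^4+m^5+m^6=(1+m^2)(1+m+m^2+m^3+m^4)>0 .$$
Every self-map of $G_{2,3}$ has a fixed point.

Finally take $G_{2,2}$. Here $V\mapsto V^\perp$ clearly has no fixed point. Let us see what it does on cohomology, again $\mathbb C[e_1,e_2]$ modulo two relations, now $h_3$ and $h_4$. Take $e_i=(-1)^ic_i(\gamma)$ with $\gamma$ the tautological bundle. Then $c(\gamma)c(\gamma^\perp)=1$ gives $c_i(\gamma^\perp)=h_i$, so the map acts by $e_1\mapsto-h_1=-e_1$ and $e_2\mapsto h_2=e_1^2-e_2$. In degree $2$ it sends $e_2\mapsto h_2$ and $h_2\mapsto e_1^2-h_2=e_2$, a swap with trace $0$. So $L=1-1+0-1+1=0$, as it must be. Two lessons: the action on $H^2$ does not determine the action on the ring when $k=n$, and the number-theoretic shape of the answer (parity of $n$ on $\mathbb CP^n$, the exclusion $k=n$) is already visible.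

## 2. The classification of endomorphisms and the fixed-point theorem

**Definition (FPP).** A topological space $X$ has the fixed-point property if every continuous map $f:X\to X$ has a point $x$ with $f(x)=x$.

The conjecture under study, taken from "On self-maps of complex flag manifolds", is: $G_{k,n}$ has the FPP if and only if $n\neq k$ and $nk$ is even. We prove it.

**Definition (the maps $\psi^m$).** For a field $F$ of characteristic $0$ and $m\in F$, let $\psi^m$ be the endomorphism of $H^*(G_{k,n};F)$ acting on $H^{2d}$ as multiplication by $m^d$. In particular, $\psi^0$ is zero in positive degrees.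

**Theorem 1.** If $n\neq k$ and $nk$ is even, every continuous $f:G_{k,n}\to G_{k,n}$ has a fixed point.

**Theorem 2.** Let $n\ne k$ and let $F$ be a field of characteristic $0$. Every graded $F$-algebra endomorphism of $H^*(G_{k,n};F)$ is $\psi^m$ for some $m\in F$.

**Theorem 3** (the case $n=k$; not needed for Theorem 1)**.** Let $D$ be the automorphism of $H^*(G_{k,k};F)$ given by $D(s_\lambda)=s_{\lambda'}$, where $s_\lambda$ are the Schubert classes and $\lambda'$ is the conjugate partition. If $k\ge4$ and $F$ is any field of characteristic $0$, or if $k$ is arbitrary and $F=\mathbb Q$, then every graded endomorphism is $\psi^m$ or $D\psi^m$ for some $m\in F$. For $k=2$, $F=\mathbb C$ this fails.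

The map $V\mapsto V^\perp$ on $G_{2,2}$ acts as $D\psi^{-1}$.

**Theorem 2 implies Theorem 1.** The purpose is to compute $L(f)$. By Theorem 2, $f^*$ on $H^*(G_{k,n};\mathbb Q)$ is some $\psi^m$ whenever $k\ne n$, and $m\in\mathbb Z$ because $H^2(G_{k,n};\mathbb Z)=\mathbb Z$. Cohomology lives in even degrees, and $\dim H^{2d}$ is the number of partitions of $d$ with at most $k$ parts, all at most $n$. So
$$L(f)=\sum_d m^d\dim H^{2d}=\binom{n+k}{k}_{q=m},\qquad \binom{n+k}{k}_q=\prod_{i=1}^k\frac{1-q^{n+i}}{1-q^i}.\tag{1}$$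
For $m=0$ this is $1$; for $m=1$ it is $\binom{n+k}k$. For $|m|\ge2$ no factor $1-m^a$ with $a\geq 1$ vanishes, so $L(f)\neq0$. For $m=-1$, let $q\to-1$ in the product. Suppose $nk$ is even. Then $\{1,\dots,k\}$ and $\{n+1,\dots,n+k\}$ contain equally many even integers: if $k$ is even, both contain $k/2$; if $k$ is odd, then $n$ is even and the parity patterns agree. Hence they also contain equally many odd integers. For odd $a$, $1-q^a\to2$, so the odd exponents contribute the ratio $1$. Pair off the even exponents above and below; each pair contributes $(1-q^a)/(1-q^b)\to a/b>0$. So the limit is positive. Thus $L(f)\ne0$ in all cases and the Lefschetz theorem applies. $\square$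

**The converse.** For $n=k$, $V\mapsto V^\perp$ has no fixed point. If $nk$ is odd, then $n$ and $k$ are odd and $n+k$ is even, so there is an antilinear $j$ on $\mathbb C^{n+k}$ with $j^2=-1$ (a quaternionic structure). The map $V\mapsto jV$ has no fixed point, since a $j$-invariant subspace is a quaternionic vector space and so has even complex dimension, while $k$ is odd. So the conjecture holds in both directions.

It remains to prove Theorems 2 and 3. Note that we have to classify all graded endomorphisms, including those that vanish on $H^2$.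

## 3. Poincaré duality, and why it is silent when $H^2$ is killed

$H^2$ is one-dimensional, spanned by $e_1$, so $\varphi(e_1)=me_1$. The natural first move is duality. The top class is a multiple of $e_1^{nk}$, because $e_1^{nk}\ne0$: its coefficient on the top Schubert class counts the standard tableaux of the $k\times n$ rectangle. Suppose $m\ne0$. The kernel of $\varphi$ is a homogeneous ideal. If it were nonzero, then by Poincaré duality it would contain the top class. But $\varphi(e_1^{nk})=m^{nk}e_1^{nk}\neq0$. So $\varphi$ is injective, hence an automorphism, and one has a rigid object to study.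

If $m=0$, the top class goes to $0$, and the argument gives nothing: $\varphi$ might be nonzero in degrees $\ge2$. This is not an artifact of the method. Here is a nonzero endomorphism that kills $H^2$.

**The exotic endomorphism of $H^*(G_{2,2};\mathbb C)$.** The relations are $h_3=e_1^3-2e_1e_2$ and $h_4=e_1^4-3e_1^2e_2+e_2^2$. Put
$$e_1\mapsto0,\qquad e_2\mapsto ae_2+e_1^2,\qquad a=-1+\sqrt{-1}.$$
Then $h_3\mapsto0$ and $h_4\mapsto(ae_2+e_1^2)^2$. In the ring, degree $4$ is spanned by $s_{(2,2)}$, with $e_2^2=e_1^2e_2=s_{(2,2)}$ and $e_1^4=2s_{(2,2)}$ (two standard tableaux of shape $(2,2)$). So the square equals $(a^2+2a+2)s_{(2,2)}=0$, because $a^2=-2\sqrt{-1}$ and $2a+2=2\sqrt{-1}$. This is a well-defined endomorphism. It is nonzero in degree $2$ and zero on $H^2$. A map $\psi^m$ or $D\psi^m$ vanishing on $H^2$ has $m=0$ and vanishes in all positive degrees. So this one is of neither form, which proves the last sentence of Theorem 3.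

Any proof of Theorem 2 must therefore use $n\ne k$ in an essential way, and must handle maps on which duality gives no information. The plan is this. The relations of $H^*(G_{k,n};\mathbb C)$ are $h_{n+1}=\dots=h_{n+k}=0$, whose only common zero is the origin. Change only the last one to $h_{n+k}=\pm1$. The common zeros become a finite set $X$ of $\binom{n+k}{k}$ points, and in low degrees nothing changes. Because only the last relation was touched, a graded endomorphism will turn out to be either $\psi^0$ or, up to rescaling, an honest map of sets $X\to X$, even if it kills $H^2$. Composition of functions with a map of sets preserves absolute values, and that supplies what duality does not.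

## 4. Symmetric functions used below

Put $N=n+k$. The box is the $k\times n$ rectangle; a partition $\lambda$ is *in the box* if it has at most $k$ rows and $\lambda_1\le n$. Let
$$R=\mathbb C[x_1,\dots,x_k]^{S_k}=\mathbb C[e_1,\dots,e_k],$$
with $e_i$, $h_i$, $p_i$, $s_\lambda$ the elementary, complete, power-sum and Schur polynomials. We use the following textbook facts.

1. Bialternant formula: $s_\lambda=\det(x_i^{\lambda_j+k-j})/\det(x_i^{k-j})$ for $\lambda$ with at most $k$ rows; $s_\lambda=0$ in $R$ if $\lambda$ has more than $k$ rows. Jacobi–Trudi: $s_\lambda=\det(h_{\lambda_i-i+j})$ and $s_{\lambda'}=\det(e_{\lambda_i-i+j})$.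
2. Cohomology: $H:=H^*(G_{k,n};\mathbb C)=R/I$ with $I=(h_{n+1},\dots,h_N)$, degrees halved; $h_j\in I$ for all $j>n$; the $s_\lambda$ with $\lambda$ in the box form a basis of $H$ (the Schubert classes). The relations begin in degree $n+1$, so $R_d=H_d$ for $d\le n$.
3. Let $\Lambda$ be the ring of symmetric functions over $\mathbb C$ in infinitely many variables, with the Hall product $(\cdot,\cdot)$, extended hermitian (linear in the first variable), for which the $s_\nu$ are orthonormal. The $p_\lambda=p_{\lambda_1}p_{\lambda_2}\cdots$ are orthogonal for it, and $e_k=\sum_{\lambda\vdash k}\pm z_\lambda^{-1}p_\lambda$ with positive integers $z_\lambda$. Setting $x_{k+1}=x_{k+2}=\dots=0$ gives a map $\Lambda\to R$ that is an isomorphism in degrees $\le k$.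
4. Pieri rules: $e_js_\mu=\sum s_\lambda$ over $\lambda\supset\mu$ with $\lambda/\mu$ a vertical strip of size $j$ (at most one new box per row); $h_js_\mu$ is the same with horizontal strips (at most one new box per column).
5. For $f\in\Lambda$ with real coefficients let $f^\perp$ be the adjoint of multiplication by $f$. By Pieri, $e_j^\perp s_\lambda$ is the sum of the $s_\mu$ with $\lambda/\mu$ a vertical strip of size $j$, and $h_j^\perp$ removes horizontal strips. There is a product rule
$$e_j^\perp(fg)=\sum_i(e_i^\perp f)(e_{j-i}^\perp g),\qquad h_j^\perp(fg)=\sum_i(h_i^\perp f)(h_{j-i}^\perp g).$$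

To see the product rule for $h$: adjoin one more variable $t$. The branching rule $s_\lambda(x,t)=\sum t^{|\lambda/\mu|}s_\mu(x)$ over horizontal strips says $f(x,t)=\sum_jt^jh_j^\perp f(x)$, and $f\mapsto f(x,t)$ is multiplicative. The rule for $e$ follows by applying the isometric ring automorphism $s_\lambda\mapsto s_{\lambda'}$, which exchanges $e_j$ and $h_j$.

For example, $e_1^\perp s_{(2,1)}=s_{(2)}+s_{(1,1)}$, while $e_2^\perp s_{(2,1)}=s_{(1)}=h_2^\perp s_{(2,1)}$; also $e_1^\perp h_2=h_1$ and $e_2^\perp h_2=0$.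

**Definition (hooks).** $(\alpha|\beta)$ denotes the hook $(\alpha+1,1^\beta)$, of size $\alpha+\beta+1$. For instance $(0|k-1)=(1^k)$, with Schur function $e_k$, and $(k-1|0)=(k)$, with Schur function $h_k$. The *Durfee number* of $\lambda$ is $d(\lambda)=\#\{j:\lambda_j\ge j\}$, the side of the largest square in $\lambda$. Nonempty hooks are exactly the partitions with $d(\lambda)=1$; $d((2,2))=2$.

**Reductions.** Since $G_{k,n}\cong G_{n,k}$, we may assume $k\le n$. For the field: the matrix entries of an endomorphism $\varphi$ over $F$ in the Schubert basis generate a finitely generated field $F_0\supset\mathbb Q$, which embeds in $\mathbb C$. If $\varphi$ becomes $\psi^m$ or $D\psi^m$ over $\mathbb C$, then $m$ is the scalar by which $\varphi$ acts on $H^2$ (as $D=\mathrm{id}$ there), so $m\in F_0\subset F$. Hence for Theorem 2, and for Theorem 3 with $k\ge4$, we may take $F=\mathbb C$. If $k=1$ the ring has one generator, in $H^2$, and the theorems are trivial. So from now on $2\le k\le n$ (except in the $k=1$ example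 below, to which Lemmas 1 and 2 apply as well).

## 5. The $k$-subsets of the $N$-th roots of $(-1)^{k-1}$

**Definition (the set $X$).** Let $\omega=(-1)^{k-1}$ and $U=\{z\in\mathbb C:z^N=\omega\}$, and let $X$ be the set of $k$-element subsets $S\subset U$. For $g\in R$ let $g(S)$ be its value at the elements of $S$. A set $S$ is determined by $(e_1(S),\dots,e_k(S))$. On the algebra $\mathbb C[X]$ of functions $X\to\mathbb C$ put
$$w(S)=N^{-k}\prod_{\{x,y\}\subset S}|x-y|^2>0,\qquad\langle g,g'\rangle=\sum_{S\in X}g(S)\overline{g'(S)}\,w(S).\tag{2}$$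

Example $k=1$: here $\omega=1$, $N=n+1$, $X=U$ is the set of $N$-th roots of unity and $w=1/N$. The ring $H=\mathbb C[x]/(x^N)$ is replaced by $\mathbb C[X]=\mathbb C[x]/(x^N-1)$. The functions $s_{(j)}=x^j$, $0\le j\le n$, are orthonormal, and $\overline{x^j}=x^{N-j}$ for $1\le j\le n$.

Example $k=n=2$: $U$ consists of the four primitive eighth roots of unity and $X$ has six points. Four are pairs of neighbors, with $|x-y|^2=2$ and $w=\frac2{16}=\frac18$. Two are pairs $\{y,-y\}$, with $w=\frac4{16}=\frac14$. The total weight is $4\cdot\frac18+2\cdot\frac14=1$.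

**Lemma 1.**
(a) For $S\in X$: $h_j(S)=0$ for $n<j<N$, $h_N(S)=\omega$, $|e_k(S)|=1$ and $\overline{e_k(S)}=e_k(S)^{-1}=h_n(S)$.
(b) $\{s_\lambda|_X:\lambda\text{ in the box}\}$ is an orthonormal basis of $\mathbb C[X]$.
(c) If $g\in R_d$ has class $\sum_{|\lambda|=d}g_\lambda s_\lambda$ in $H$ ($\lambda$ in the box), then on $X$ we have $g=\sum_{|\lambda|=d}g_\lambda s_\lambda+(\text{a combination of }s_\mu,\ \mu\text{ in the box},\ |\mu|\in\{d-N,d-2N,\dots\})$. In particular, if $d<N$ then $g|_X=\sum g_\lambda s_\lambda|_X$, and $g|_X=0$ implies $g=0$ in $H$.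

*Proof.* (a) We have $\prod_{x\in U}(1-xt)=1-\omega t^N$, so
$$\sum_jh_j(S)t^j=\prod_{x\in S}\frac1{1-xt}=\prod_{y\in U\setminus S}(1-yt)\cdot(1+\omega t^N+\cdots).$$
The polynomial factor has degree $n<N$ and constant term $1$. So $h_j(S)=0$ for $n<j<N$, $h_N(S)=\omega$, and $h_n(S)=(-1)^n\prod_{y\in U\setminus S}y$. Comparing constant terms in $\prod_{x\in U}(z-x)=z^N-\omega$ gives $(-1)^N\prod_{x\in U}x=-\omega$, so $\prod_{x\in U}x=(-1)^{N+k}=(-1)^n$. Hence $e_k(S)h_n(S)=(-1)^n(-1)^n=1$. Since $|x|=1$ on $U$, $|e_k(S)|=1$ and $\overline{e_k(S)}=e_k(S)^{-1}$.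

(b) Let $I(\lambda)=\{\lambda_i+k-i\}\subset\{0,\dots,N-1\}$; this is a bijection from partitions in the box to $k$-subsets. The bialternant denominator is a Vandermonde determinant, whose squared absolute value cancels the product in $w(S)$:
$$s_\lambda(S)\overline{s_\mu(S)}\,w(S)=N^{-k}\det(x^a)_{x\in S,\,a\in I(\lambda)}\overline{\det(x^b)_{x\in S,\,b\in I(\mu)}},$$
with the same ordering of $S$ in both determinants. Sum over all $k$-subsets $S$ of $U$. By Cauchy–Binet,
$$\langle s_\lambda,s_\mu\rangle=N^{-k}\det\Big(\sum_{x\in U}x^a\bar x^b\Big)_{a\in I(\lambda),\,b\in I(\mu)}.$$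
As $|a-b|<N$, the entry is $N\delta_{ab}$. If $I(\lambda)\ne I(\mu)$, some row is zero and the determinant is $0$; if $\lambda=\mu$ it is $N^k$. So the $s_\lambda|_X$ are orthonormal, and there are $\binom Nk=|X|=\dim\mathbb C[X]$ of them.

(c) Write $g=\sum g_\lambda s_\lambda+\sum_{j=n+1}^Nc_jh_j$ with $c_j\in R_{d-j}$. By (a), on $X$ this equals $\sum g_\lambda s_\lambda+\omega c_N$, and $c_N$ has degree $d-N$. Induct on $d$. If $d<N$ then $c_N=0$, and the last claim follows from (b). $\square$

**Lemma 2.** For $\lambda$ in the box with Durfee number $d$, $\overline{s_\lambda}=s_{\lambda^*}$ on $X$, where $\lambda^*$ is in the box, $\lambda\mapsto\lambda^*$ is injective, and $|\lambda^*|=Nd-|\lambda|$.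

*Proof.* On $U$ we have $\bar x=x^{-1}$. Conjugate the bialternant and multiply numerator and denominator by $\prod x_i^{k-1}$:
$$\overline{s_\lambda}=\frac{\det(x_i^{\,j-1-\lambda_j})}{\det(x_i^{\,j-1})}.$$
The exponents $j-1-\lambda_j$ increase strictly with $j$, and the negative ones are those with $\lambda_j\ge j$, that is, $j\le d$. In these $d$ columns use $x^a=\omega x^{a+N}$, which gives a factor $\omega^d$. The new exponents $N+j-1-\lambda_j$ for $j\le d$ lie in $[k,N-1]$, since $0<j\le\lambda_j\le n$; the others lie in $[0,k-1]$. Move the first $d$ columns to the end, which gives the sign $(-1)^{d(k-d)}$. The total sign is $(-1)^{d(k-1)+d(k-d)}=(-1)^{d(2k-1-d)}=1$, because $d(d+1)$ is even. The exponents are now increasing and contained in $\{0,\dots,N-1\}$. Reversing the column order in both determinants gives the bialternant of a partition $\lambda^*$ in the box. The sum of the exponents was $\binom k2-|\lambda|$ and changed by $dN$, so $|\lambda^*|=dN-|\lambda|$. Conjugation is injective on $\mathbb C[X]$ and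 the $s_\lambda|_X$ are distinct, so $\lambda\mapsto\lambda^*$ is injective. $\square$

## 6. A graded endomorphism is $\psi^0$ or a map $X\to X$

Let $\varphi:H\to H$ be a graded endomorphism. Since $R_i=H_i$ for $i\le k\le n$, there is exactly one graded lift $\tilde\varphi:R\to R$, namely the one sending $e_i$ to the unique element of $R_i$ representing $\varphi(e_i)$. It satisfies $\tilde\varphi(I)\subset I$.

**Lemma 3.** Write $\tilde\varphi(h_N)=\mu h_N+\sum_{n<j<N}c_jh_j$ with $\mu\in\mathbb C$, $c_j\in R_{N-j}$. Then $\mu$ depends only on $\varphi$ and is multiplicative under composition. If $\mu=0$, then $\varphi=\psi^0$. If $\mu=1$, there is a unique map $\Phi:X\to X$ with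
$$g(\Phi(S))=\tilde\varphi(g)(S)\qquad\text{for all }g\in R,\ S\in X.\tag{3}$$

*Proof.* **Step 1: what $\mu$ is.** The aim is to see how $\tilde\varphi$ treats the relations on $X$. For degree reasons $\tilde\varphi(h_j)\in I_j\subset J:=(h_{n+1},\dots,h_{N-1})$ for $n<j<N$, so $\tilde\varphi(h_j)$ vanishes on $X$. By Lemma 1(a), $\tilde\varphi(h_N)=\mu\omega$ on $X$, which determines $\mu$. Also $\tilde\varphi(J)\subset J$. So for two endomorphisms, $\tilde\varphi_1\tilde\varphi_2(h_N)\in\mu_2\tilde\varphi_1(h_N)+J=\mu_1\mu_2h_N+J$, and $\mu$ is multiplicative.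

**Step 2: transporting a point.** The aim is to find where $S$ goes. For $S\in X$ let $T=\{t_1,\dots,t_k\}$ be the multiset of complex numbers with $e_i(T)=\tilde\varphi(e_i)(S)$ for all $i$. Both $g\mapsto g(T)$ and $g\mapsto\tilde\varphi(g)(S)$ are algebra homomorphisms on $R$ that agree on generators, so $g(T)=\tilde\varphi(g)(S)$ for all $g\in R$. Hence $h_j(T)=0$ for $n<j<N$ and $h_N(T)=\mu\omega$. Put $E(t)=\prod(1-t_it)$ and $B(t)=\sum_{j\le n}h_j(T)t^j$. Then
$$E(t)\big(B(t)+\mu\omega t^N+O(t^{N+1})\big)=1,$$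
and $E(t)$ has constant term $1$, so $EB=1-\mu\omega t^N+O(t^{N+1})$. Since $\deg(EB)\le k+n=N$,
$$E(t)B(t)=1-\mu\omega t^N.\tag{4}$$

**Step 3: $\mu=0$.** Here we show that everything collapses. By (4), $E$ divides $1$, so $E=1$ and all $t_i=0$, for every $S$. Thus $\tilde\varphi(e_i)|_X=0$, and by Lemma 1(c) (degree $i\le k<N$) $\varphi(e_i)=0$ for all $i$. So $\varphi=\psi^0$.

**Step 4: $\mu=1$.** Here we show that $T\in X$. The right side of (4) has degree exactly $N$ and $\deg B\le n$, so $\deg E=k$ and no $t_i$ is zero. As $E$ divides $1-\omega t^N=\prod_{x\in U}(1-xt)$, which has simple roots, the $t_i$ are distinct elements of $U$. So $T\in X$; set $\Phi(S)=T$. It is unique, since a set is determined by its values $e_i$. $\square$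

If $\mu\ne0$, replace $\varphi$ by $\varphi\psi^\lambda$ with $\lambda^N=\mu^{-1}$. The lift of $\psi^\lambda$ multiplies $h_N$ by $\lambda^N$, so $\mu$ becomes $1$. If the new endomorphism is $\psi^m$ or $D\psi^m$, the old one is $\psi^{m/\lambda}$ or $D\psi^{m/\lambda}$. So it suffices to treat $\mu=1$.

**Standing assumption from here on: $\mu=1$, with $\Phi$ as in (3).**

Examples. For $\zeta^N=1$ the map $\psi^\zeta$ has $\mu=1$ and $\Phi(S)=\zeta S$. The exotic endomorphism of Section 3 has $\tilde\varphi(h_4)=a^2e_2^2+2ae_1^2e_2+e_1^4$, and reading off the coefficient of $e_2^2$ gives $\mu=a^2=-2\sqrt{-1}\ne0$ ($e_1h_3$ contains no $e_2^2$). After rescaling, $e_1\circ\Phi=0$, so $\Phi$ sends the six points of $X$ to pairs $\{y,-y\}$, of which there are two. It kills $H^2$ and is far from bijective, yet it is a map of $X$.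

## 7. Only hooks occur in $e_k\circ\Phi$

The function to study is
$$u=e_k\circ\Phi=\tilde\varphi(e_k)|_X .$$

**Lemma 4.** $|u|=1$ everywhere on $X$, and there are $a_0,\dots,a_{k-1}\in\mathbb C$ with
$$u=\sum_{\alpha=0}^{k-1}a_\alpha s_{(\alpha|k-1-\alpha)}\big|_X,\qquad\sum_\alpha|a_\alpha|^2=1.\tag{5}$$

*Proof.* $|u|=1$ because $\Phi(S)\in X$ and $|e_k|=1$ on $X$. All partitions of $k$ are in the box since $k\le n$, and $k<N$, so Lemma 1(c) gives $u=\sum_{\lambda\vdash k}a_\lambda s_\lambda$. The idea is to compute $\bar u$ twice. First, $\overline{e_k}=h_n$ on $X$, so $\bar u=h_n\circ\Phi=\tilde\varphi(h_n)|_X$, which by Lemma 1(c) lies in the span of the $s_\mu$ with $|\mu|=n$. Second, by Lemma 2, $\bar u=\sum\bar a_\lambda s_{\lambda^*}$ with distinct $\lambda^*$ of size $Nd(\lambda)-k$. So $a_\lambda\ne0$ forces $Nd(\lambda)-k=n$, i.e. $d(\lambda)=1$, and $\lambda$ is a hook. Finally $\sum|a_\alpha|^2=\langle u,u\rangle=\langle1,1\rangle=1$, as $|u|=1$ and $1=s_\emptyset$ has norm $1$. $\square$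

Here $a_0$ is the coefficient of $e_k$ and $a_{k-1}$ that of $h_k$. Put
$$b_r=a_r+a_{r+1}\qquad(0\le r\le k-2).$$

## 8. Four norm identities

Since $|u|=1$, multiplication by $u$ preserves inner products: $\langle ug,ug'\rangle=\langle g,g'\rangle$. We apply this with $g,g'$ of degree $1$ or $2$. The products are computed in $\Lambda$, where adjoints are available, and then corrected for the partitions that do not fit in the box.

**Step 1: comparing the two inner products.** Let $\hat u\in\Lambda_k$ be given by the formula for $u$ in (5). The map $\Lambda\to R\to\mathbb C[X]$ is a ring homomorphism. In degrees $<N$ it sends $s_\nu$ to $s_\nu|_X$ if $\nu$ is in the box and to $0$ otherwise. Indeed, if $\nu$ has more than $k$ rows, $s_\nu=0$ in $R$. If $\nu_1>n$, the first row of the Jacobi–Trudi determinant consists of $h_i$ with $n<\nu_1\le i\le\nu_1+\ell(\nu)-1\le|\nu|<N$, where $\ell(\nu)$ is the number of rows, and these vanish on $X$ by Lemma 1(a). Hence for $f,g\in\Lambda_d$ with $d<N$,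
$$\langle f|_X,g|_X\rangle=(f,g)-\sum_{\nu\vdash d,\ \nu\text{ not in the box}}f_\nu\overline{g_\nu},\tag{6}$$
where $f_\nu,g_\nu$ are the Schur coefficients. Put $\delta=1$ if $n=k$ and $\delta=0$ if $n>k$.

**Step 2: skewing $\hat u$.** This records how $e_1,e_2,h_2$ act by adjoints on hooks. Terms with a negative entry are omitted. Removing one box from a hook of size at least $2$ gives $e_1^\perp s_{(\alpha|\beta)}=s_{(\alpha-1|\beta)}+s_{(\alpha|\beta-1)}$. For hooks of size at least $3$ the corner is never removed; a vertical strip of size $2$ takes two boxes from the leg or one from each of leg and arm, and a horizontal one takes two from the arm or one from each: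
$$e_2^\perp s_{(\alpha|\beta)}=s_{(\alpha|\beta-2)}+s_{(\alpha-1|\beta-1)},\qquad h_2^\perp s_{(\alpha|\beta)}=s_{(\alpha-2|\beta)}+s_{(\alpha-1|\beta-1)}.$$
Collecting coefficients,
$$e_1^\perp\hat u=\sum_{r=0}^{k-2}b_rs_{(r|k-2-r)},\tag{7}$$
and for $k\ge3$,
$$e_2^\perp\hat u=\sum_{r=0}^{k-3}b_rs_{(r|k-3-r)},\qquad h_2^\perp\hat u=\sum_{r=0}^{k-3}b_{r+1}s_{(r|k-3-r)}.\tag{8}$$
For instance, in $e_2^\perp\hat u$ the shape $(r|k-3-r)$ arises from $(r|k-1-r)$ and $(r+1|k-2-r)$; in $h_2^\perp\hat u$ it arises from $(r+2|k-3-r)$ and $(r+1|k-2-r)$. For $k=3$: $\hat u=a_0e_3+a_1s_{(2,1)}+a_2h_3$, $e_1^\perp\hat u=b_0s_{(1,1)}+b_1s_{(2)}$, $e_2^\perp\hat u=b_0s_{(1)}$, $h_2^\perp\hat u=b_1s_{(1)}$.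

**Step 3: the identity (E1).** This compares $b$ with the two end coefficients. It uses $\langle ue_1,ue_1\rangle=\langle e_1,e_1\rangle=1$, in degree $k+1<N$. By the product rule $e_1^\perp(e_1\hat u)=\hat u+e_1e_1^\perp\hat u$, so
$$(e_1\hat u,e_1\hat u)=\|\hat u\|^2+\|e_1^\perp\hat u\|^2=1+\|e_1^\perp\hat u\|^2.$$
The partitions of $k+1$ outside the box are $(1^{k+1})$, with coefficient $a_0$ in $e_1\hat u$, and, only if $n=k$, $(k+1)$, with coefficient $a_{k-1}$. By (6) and (7),
$$\|e_1^\perp\hat u\|^2=\sum_{r=0}^{k-2}|b_r|^2=|a_0|^2+\delta|a_{k-1}|^2.\tag{E1}$$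

**Step 4: the identity (E2), for $k\ge3$.** This kills the middle $b_r$. Since $n\ge3$, $k+2<N$. Use $\langle ue_2,ue_2\rangle=\langle e_2,e_2\rangle=1$. By the product rule $e_2^\perp(e_2\hat u)=\hat u+e_1e_1^\perp\hat u+e_2e_2^\perp\hat u$, so
$$(e_2\hat u,e_2\hat u)=1+\|e_1^\perp\hat u\|^2+\|e_2^\perp\hat u\|^2.$$
The partitions in $e_2\hat u$ come from hooks of size $k$ by adding a vertical strip of size $2$, so first rows have length at most $k+1$. Those outside the box are:

- $(1^{k+2})$, with coefficient $a_0$ (only from $(1^k)$);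
- $(2,1^k)$, with coefficient $a_0+a_1=b_0$ (from $(1^k)$ and from $(2,1^{k-2})$); it is the only partition of $k+2$ with $k+1$ rows;
- only if $n=k$: $(k+1,1)$, with coefficient $a_{k-1}$ (only from $(k)$; from $(k-1,1)$ one would need two boxes in row $1$).

So $1=1+\|e_1^\perp\hat u\|^2+\|e_2^\perp\hat u\|^2-|a_0|^2-|b_0|^2-\delta|a_{k-1}|^2$, and (E1) leaves $\|e_2^\perp\hat u\|^2=|b_0|^2$. By (8) the left side is $\sum_{r=0}^{k-3}|b_r|^2$. Hence
$$b_r=0\qquad\text{for }1\le r\le k-3.\tag{E2}$$

**Step 5: the identity (E3), for $k\ge3$.** This gives a scalar product to play against the norms in (E1). Use $\langle ue_2,uh_2\rangle=\langle e_2,h_2\rangle=0$. By the product rule $e_2^\perp(h_2\hat u)=h_2e_2^\perp\hat u+e_1e_1^\perp\hat u$, as $e_1^\perp h_2=e_1$ and $e_2^\perp h_2=0$. So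
$$(e_2\hat u,h_2\hat u)=(\hat u,\,h_2e_2^\perp\hat u+e_1e_1^\perp\hat u)=(h_2^\perp\hat u,e_2^\perp\hat u)+\|e_1^\perp\hat u\|^2.$$
In (6) only partitions outside the box with nonzero coefficient in $e_2\hat u$ matter, so only those listed in Step 4. In particular $(k+2)$, which is outside the box when $n\in\{k,k+1\}$, has coefficient $0$ in $e_2\hat u$. The coefficients in $h_2\hat u$ are: $0$ at $(1^{k+2})$, since a horizontal strip adds at most one row; $a_0$ at $(2,1^k)$, only from $(1^k)$; and, needed only if $n=k$, $a_{k-1}+a_{k-2}=b_{k-2}$ at $(k+1,1)$, from $(k)$ and $(k-1,1)$. With (8),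
$$\sum_{r=0}^{k-3}b_{r+1}\bar b_r+\|e_1^\perp\hat u\|^2=b_0\bar a_0+\delta\,a_{k-1}\bar b_{k-2}.\tag{E3}$$

**Step 6: the identity (E4), for $k\ge2$ and $n\ge k+2$.** This handles $k=2,3$ when $n$ is not too small. Here $k+2<N$. Use $\langle uh_2,uh_2\rangle=\langle h_2,h_2\rangle=1$. As in Step 4, $(h_2\hat u,h_2\hat u)=1+\|h_1^\perp\hat u\|^2+\|h_2^\perp\hat u\|^2$. The only partition outside the box in $h_2\hat u$ is $(2,1^k)$, with coefficient $a_0$: a horizontal strip adds at most one row, so $k+1$ rows arise only from $(1^k)$, and first rows are at most $k+2\le n$. Now (E1) with $\delta=0$ and $h_1=e_1$ says $\|h_1^\perp\hat u\|^2=|a_0|^2$. So $h_2^\perp\hat u=0$. By (8), and for $k=2$ by $h_2^\perp(a_0e_2+a_1h_2)=a_1$,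
$$b_r=0\ \ (1\le r\le k-2)\ \text{ if }k\ge3;\qquad a_1=0\ \text{ if }k=2.\tag{E4}$$

The exotic endomorphism passes (E1) only because of $\delta$. Up to a scalar $c$ its $\hat u$ is $ae_2+e_1^2=\sqrt{-1}\,e_2+h_2$ (using $e_1^2=e_2+h_2$), so $a_0=c\sqrt{-1}$, $a_1=c$, and $|a_0+a_1|^2=2|c|^2=|a_0|^2+|a_1|^2$.

## 9. For $n>k$ the function $u$ is a multiple of $e_k$, with two exceptions left over

**Lemma 5.** If $k\ge4$ and $n>k$, or if $k\in\{2,3\}$ and $n\ge k+2$, then $u=xe_k$ on $X$ with $|x|=1$.

*Proof.* For $k=2$, (E4) gives $a_1=0$, so $u=a_0e_2$.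

Let $k\ge3$; here $\delta=0$. First, the sum in (E3) vanishes. For $k\ge4$ each term $b_{r+1}\bar b_r$, $0\le r\le k-3$, contains some $b_j$ with $1\le j\le k-3$ (namely $b_1$ if $r=0$, and $b_r$ if $r\ge1$), which is zero by (E2). For $k=3$ the only term is $b_1\bar b_0$, and $b_1=0$ by (E4). So (E1) and (E3) give
$$|a_0|^2=\|e_1^\perp\hat u\|^2=b_0\bar a_0 .$$
If $a_0=0$, then (E1) gives all $b_r=0$, so $a_{r+1}=-a_r$ for all $r$ and all $a_\alpha=0$, contradicting $\sum|a_\alpha|^2=1$. So $a_0\ne0$ and $b_0=a_0$, i.e. $a_1=0$. Then (E1) reads $\sum_r|b_r|^2=|b_0|^2$, so $b_r=0$ for $r\ge1$. Starting from $a_1=0$, this gives $a_\alpha=0$ for all $\alpha\ge1$. Thus $u=a_0e_k$, with $|a_0|=1$. $\square$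

## 10. If $u=xe_k$, then $\varphi$ is some $\psi^m$

**Lemma 6.** Let $2\le k\le n$ and suppose $u=xe_k$ on $X$. Then $\varphi=\psi^m$ for some $m\in\mathbb C$.

*Proof.* Since $|u|=|e_k|=1$, $|x|=1$. The element $\tilde\varphi(e_k)-xe_k\in R_k$ vanishes on $X$, so by Lemma 1(c) it is zero in $H_k=R_k$. Hence $\tilde\varphi(e_k)=xe_k$ in $R$.

**Step 1: $\Phi$ is a bijection preserving $w$.** This makes composition with $\Phi$ unitary. Consider the functional
$$\theta(g)=\langle g,e_k^n\rangle=\sum_{S\in X}g(S)\kappa(S),\qquad\kappa(S)=\overline{e_k(S)}^{\,n}w(S),\quad|\kappa|=w>0.$$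
As $e_k^n=s_{(n^k)}$, the full box, $\theta$ reads off the coefficient of $s_{(n^k)}$. Claim: $\theta(g\circ\Phi)=x^n\theta(g)$ for all $g\in\mathbb C[X]$. It suffices to take $g=s_\lambda$, $\lambda$ in the box. If $|\lambda|<nk$, then $g\circ\Phi=\tilde\varphi(s_\lambda)|_X$ is by Lemma 1(c) a combination of $s_\mu$ with $|\mu|\le|\lambda|<nk$, so both sides are $0$. The only other $\lambda$ is $(n^k)$. There $g=e_k^n$ and $g\circ\Phi=x^ne_k^n$. This proves the claim.

Take $g$ to be the indicator function of a point $T\in X$: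
$$\sum_{S\in\Phi^{-1}(T)}\kappa(S)=x^n\kappa(T)\neq0 .$$
So $\Phi^{-1}(T)\ne\emptyset$ for every $T$, and $\Phi$ is surjective, hence bijective as $X$ is finite. Each sum has one term; taking absolute values, $w\circ\Phi=w$. Therefore $g\mapsto g\circ\Phi$ is unitary on $\mathbb C[X]$.

**Step 2: power sums are eigenvectors.** Let $1\le j\le k$. All partitions of $j$ lie in the box, so by Lemma 1(b) the restriction $R_j\cong\Lambda_j\to\mathbb C[X]$ is an isometric embedding for the Hall product. By (3) it carries $\tilde\varphi$ to composition with $\Phi$, so $\tilde\varphi$ acts unitarily on $R_j$. Let $D_j\subset R_j$ be the span of the products of two elements of positive degree. Then $\tilde\varphi(D_j)\subset D_j$, and as $\tilde\varphi$ is injective on the finite-dimensional space $D_j$, $\tilde\varphi(D_j)=D_j$. So the unitary map $\tilde\varphi$ preserves the orthogonal complement of $D_j$. Since $D_j$ is spanned by the $p_\lambda$ with $\lambda\vdash j$, $\lambda\ne(j)$, and the $p_\lambda$ are orthogonal, this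 complement is $\mathbb Cp_j$. Hence $\tilde\varphi(p_j)=\alpha_jp_j$ with $|\alpha_j|=1$ for $1\le j\le k$.

**Step 3: the eigenvalues are powers of one number.** Apply $\tilde\varphi$ to $e_k=\sum_{\lambda\vdash k}\pm z_\lambda^{-1}p_\lambda$. All these coefficients are nonzero and the $p_\lambda$, $\lambda\vdash k$, are linearly independent in $R$, because $p_1,\dots,p_k$ are algebraically independent generators. So $\tilde\varphi(e_k)=xe_k$ gives $\prod_i\alpha_{\lambda_i}=x$ for every $\lambda\vdash k$. Comparing $\lambda=(j,1^{k-j})$ with $(1^k)$, $\alpha_j\alpha_1^{k-j}=\alpha_1^k$, so $\alpha_j=\alpha_1^j$. Thus $\tilde\varphi(p_j)=\alpha_1^jp_j$ for all $j\le k$, and $\varphi=\psi^{\alpha_1}$. $\square$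

## 11. The cases $(2,3)$ and $(3,4)$, and the end of the proof of Theorem 2

With $n>k\ge2$, Lemmas 5 and 6 cover everything except $k\in\{2,3\}$, $n=k+1$: the pairs $(2,3)$ and $(3,4)$. There $N=2k+1$ is $5$ or $7$, an odd prime. (For $(2,3)$ we also have the computation of Section 1; the argument below treats both.) The identities of Section 8 are replaced by arithmetic of roots of unity.

Let $\zeta=e^{2\pi i/N}$ and choose $\eta$ with $\eta^N=\omega$, so $U=\{\eta\zeta^s:s\in\mathbb Z/N\}$. As $N$ is prime, the only $\mathbb Q$-linear relations among $1,\zeta,\dots,\zeta^{N-1}$ are those with all coefficients equal.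

**Step 1: $\varphi$ acts on $H^2$ by a root of unity.** For $S=\{\eta\zeta^a\}_{a\in A}$, $e_1(S)=\eta\sum_{a\in A}\zeta^a\ne0$, because $0<|A|=k<N$. Write $\varphi(e_1)=me_1$, so by (3)
$$e_1(\Phi(S))=m\,e_1(S)\qquad(S\in X).\tag{9}$$
Hence $m\ne0$, and $m\in\mathbb Q(\zeta)$ because the factor $\eta$ cancels in the quotient. As $X$ is finite, some iterate $\Phi^l$ with $l\ge1$ has a fixed point in $X$; there (9) gives $m^l=1$. The roots of unity in $\mathbb Q(\zeta)$ are $\pm\zeta^s$, so $m=\pm\zeta^s$ for some $s$.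

**Step 2: $\Phi$ is a rotation.** Write $S=\{\eta\zeta^a\}_{a\in A}$ and $\Phi(S)=\{\eta\zeta^b\}_{b\in B}$ with $A,B\subset\mathbb Z/N$ of size $k$. If $m=-\zeta^s$, then (9) says $\sum_{b\in B}\zeta^b+\sum_{a\in A}\zeta^{a+s}=0$, so $\mathbf 1_B+\mathbf 1_{A+s}$ is a constant integer $c$, with $cN=2k$. This is impossible since $0<2k<N$. If $m=\zeta^s$, then $\mathbf 1_B-\mathbf 1_{A+s}$ is constant with total $0$, hence zero, and $B=A+s$. So $\Phi(S)=\zeta^sS$ for all $S$, with the same $s$.

**Step 3: conclusion.** By Step 2, $\tilde\varphi(e_j)=e_j\circ\Phi=\zeta^{sj}e_j$ on $X$ for $1\le j\le k$, and by Lemma 1(c) $\varphi(e_j)=\zeta^{sj}e_j$. So $\varphi=\psi^{\zeta^s}$.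

This proves Theorem 2. By Section 2, Theorem 1 follows, and with it the conjecture: $G_{k,n}$ has the FPP if and only if $n\ne k$ and $nk$ is even. Moreover, for $k\neq n$ every self-map $f$ acts on $H^{2d}(G_{k,n};\mathbb Q)$ by $m^d$ for some integer $m$, and $L(f)=\binom{n+k}k_{q=m}$. $\blacksquare$

## 12. The square case $n=k$: proof of Theorem 3

The last claim of Theorem 3, failure for $k=2$ over $\mathbb C$, was proved in Section 3. For $k=1$ there is one generator, in $H^2$, and every endomorphism is $\psi^m$. Let $k\ge2$, $n=k$, $N=2k$.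

**Step 1: $D$ exists.** The ring $H$ is generated by $e_1,\dots,e_k,h_1,\dots,h_k$ with the relations $\sum_i(-1)^ie_ih_{j-i}=0$ for $j\ge1$, where $e_0=h_0=1$ and $e_i=h_i=0$ for $i>k$. Indeed, the relations for $j\le k$ express $h_1,\dots,h_k$ through the $e_i$ as usual. Given those, the relations for $j=k+1,\dots,2k$ say successively that the complete symmetric polynomials of degree $k+1,\dots,2k$ vanish, and those for $j>2k$ are empty. Exchanging $e$ and $h$ turns the $j$-th relation into $(-1)^j$ times itself. So $D(e_i)=h_i$, $D(h_i)=e_i$ defines an automorphism with $D^2=1$. Since also $h_i=0$ in $H$ and $e_i=0$ for $i>k$, the two Jacobi–Trudi formulas give $D(s_\lambda)=s_{\lambda'}$. Moreover $D=\mathrm{id}$ on $H^2$, and $D$ commutes with every $\psi^m$. The same construction works over any $F$.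

**Step 2: $D$ has $\mu=1$.** We need this to compose $D$ with normalized endomorphisms. The lift $\tilde D:e_i\mapsto h_i$ sends a point $S$ to the multiset $T$ with $e_i(T)=h_i(S)$ for $i\le k$. By the proof of Lemma 1(a), $\sum_{i\le k}h_i(S)t^i=\prod_{y\in U\setminus S}(1-yt)$, so $T=-(U\setminus S)$. As $N$ is even, $-U=U$ and $T\in X$. So $h_N(T)=\omega$ by Lemma 1(a), i.e. $\mu=1$. By Lemma 3, $D\varphi$ has $\mu=1$ whenever $\varphi$ does.

**Step 3: what has to be shown.** Lemma 3 disposes of $\mu=0$, and we may assume $\mu=1$. Lemmas 4 and 6 and (E1) hold for $n=k$, as do (E2) and (E3) if $k\ge3$; all with $\delta=1$. It suffices to show that $u$ is a multiple of $e_k$ or of $h_k$. If $u=xe_k$, Lemma 6 gives $\varphi=\psi^m$. If $u=xh_k$ on $X$, then $\tilde\varphi(e_k)=xh_k$ in $R_k=H_k$, so $D\varphi(e_k)=xe_k$; Lemma 6 applied to $D\varphi$ gives $D\varphi=\psi^m$, so $\varphi=D\psi^m$.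

**Step 4: $k\ge4$.** Here (E1)–(E3) are enough. By (E2), $b_r=0$ for $1\le r\le k-3$, so as in Lemma 5 the sum in (E3) vanishes. Put $A=(a_0,a_{k-1})$ and $B=(b_0,b_{k-2})$ in $\mathbb C^2$. Then (E1) says $\|B\|^2=\|A\|^2$, and (E3) says $\|A\|^2=b_0\bar a_0+a_{k-1}\bar b_{k-2}$. Taking real parts, $\operatorname{Re}\langle B,A\rangle=\|A\|^2=\|B\|^2$, so $\|A-B\|^2=0$ and $A=B$. Hence $a_1=b_0-a_0=0$ and $a_{k-2}=b_{k-2}-a_{k-1}=0$. With $b_r=0$ for $1\le r\le k-3$ this gives $a_\alpha=0$ for $1\le\alpha\le k-2$. So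
$$u=a_0e_k+a_{k-1}h_k,\qquad|a_0|^2+|a_{k-1}|^2=1.$$
On $X$ we have $h_k=\bar e_k$ (Lemma 1(a) with $n=k$). So $|u|^2=1$ becomes
$$a_0\bar a_{k-1}e_k^2+\bar a_0a_{k-1}\overline{e_k^2}=0\quad\text{on }X.$$
Here $e_k^2=s_{(2^k)}$. For $\lambda=(2^k)$, $d=2$, the exponents in the proof of Lemma 2 become $0,\dots,k-3$ and $N-2,N-1$, so $\lambda^*=(k,k)$ and $\overline{e_k^2}=s_{(k,k)}$. As $(2^k)\ne(k,k)$, these are distinct elements of the basis of Lemma 1(b), and $a_0a_{k-1}=0$. So $u$ is a multiple of $e_k$ or $h_k$.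

**Step 5: $F=\mathbb Q$, $k\in\{2,3\}$.** Here rationality replaces (E2). (For $k\ge4$, $F=\mathbb Q$ is covered by Step 4 and the reduction of Section 4.) Let $\varphi_0$ be the given rational endomorphism with $\mu\ne0$, and $\varphi=\varphi_0\psi^\lambda$ its normalization. Then $\tilde\varphi(e_k)=\lambda^k\tilde\varphi_0(e_k)$, so $a_\alpha=\lambda^k\rho_\alpha$ with $\rho_\alpha\in\mathbb Q$. The identities (E1), (E3) are homogeneous of bidegree $(1,1)$ in $(a,\bar a)$, so after division by $|\lambda|^{2k}$ they hold with $\rho$ in place of $a$.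

For $k=2$, (E1) reads $(\rho_0+\rho_1)^2=\rho_0^2+\rho_1^2$, so $\rho_0\rho_1=0$.

For $k=3$, (E1) reads $(\rho_0+\rho_1)^2+(\rho_1+\rho_2)^2=\rho_0^2+\rho_2^2$, i.e.
$$\rho_1(\rho_0+\rho_1+\rho_2)=0 .$$
Replacing $\|e_1^\perp\hat u\|^2$ by $\rho_0^2+\rho_2^2$, (E3) reads $(\rho_1+\rho_2)(\rho_0+\rho_1)+\rho_0^2+\rho_2^2=(\rho_0+\rho_1)\rho_0+\rho_2(\rho_1+\rho_2)$, i.e.
$$\rho_1^2+\rho_0\rho_2=0 .$$
If $\rho_1=0$, then $\rho_0\rho_2=0$. If $\rho_1=-(\rho_0+\rho_2)$, then $\rho_0^2+3\rho_0\rho_2+\rho_2^2=0$. Its discriminant $5$ is not a rational square, so $\rho_0=\rho_2=0$ and then $\rho_1=0$, contradicting $\sum|a_\alpha|^2=1$. So $\rho_1=0$ and $\rho_0\rho_2=0$.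

In all cases $u$ is a multiple of $e_k$ or $h_k$, and Step 3 shows that $\varphi_0$ is $\psi^m$ or $D\psi^m$ over $\mathbb C$. The parameter $m$ is the scalar by which $\varphi_0$ acts on $H^2$, hence rational. This completes the proof of Theorem 3. $\blacksquare$
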